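# A token on a growing circle: undecidability of regularity for finite circular splicing systems

## 1. Four insertions that move a token

Write symbols around a circle. One of them, $p$, is the token. Read clockwise from $p$; the rest of the circle is cut into short blocks $z_1,z_2,\dots,z_n$, which we call units. Now make four insertions, one after the other, near the token:

$$\begin{aligned}
&p\;z_1\;z_2\cdots z_n\\
&p\;z_1\;m\eta\;z_2\cdots z_n\\
&p\;\kappa\kappa'\;z_1\;m\eta\;z_2\cdots z_n\\
&p\;\kappa\kappa'\;z_1\;\theta\theta'\;m\eta\;z_2\cdots z_n\\
&p\;\kappa\kappa'\;z_1\;\theta\theta'\;m\eta\;\lambda_m w\,q\;z_2\cdots z_n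
\end{aligned}$$

Nothing has been erased. Regroup the last line. The old token with its tail, $p\kappa\kappa'$, is a new unit. The unit $z_1$ is untouched. The block $\theta\theta'm\eta\lambda_m$ is a new unit standing directly behind $z_1$. Then comes a word $w$ of letters, then a new token $q$, and then $z_2$. Read from the new token, the list of units is
$$z_2,\dots,z_n,\;p\kappa\kappa',\;z_1,\;\theta\theta'm\eta\lambda_m,\;\text{letters of }w .$$

Suppose $z_1$ was a letter, and agree that a letter with a block $\theta\theta'm\eta\lambda_m$ directly behind it counts as dead. Then among the letters that still count, the first one has disappeared and the word $w$ has been appended at the end. This is one step of a machine with a first-in-first-out queue, and such machines can imitate Turing machines. So a circle that can only grow, by insertions chosen from a finite list of local rules, can carry out an arbitrary computation.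

The construction is for the following question. A circular splicing system is a finite list of circular words together with a finite list of rules that cut two circular words and glue them into one. It generates a set of circular words. Given the system, can an algorithm tell whether the generated set is a regular language? This is posed as Problem 1.1 below; its source is "Unavoidable sets and regularity of languages generated by (1,3)-circular splicing systems". The answer is no, and the four insertions above are the proof's engine. The work lies in choosing the rules so that, at every moment, exactly one splice is possible.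

## 2. Circular words, splicing as insertion, and the theorems

**Definition (circular words).** Let $A$ be a finite alphabet. On $A^*$ the conjugacy relation is $xy\sim yx$. A circular word $\sim w$ is the class of $w$ under $\sim$, and a circular language $C$ is a set of circular words. Its full linearization $\mathrm{Lin}(C)$ is the union of the classes of its elements. $C$ is regular if $\mathrm{Lin}(C)$ is a regular language.

For instance $\sim aab=\{aab,aba,baa\}$. We write $\varepsilon$ for the empty word and $|{\sim w}|=|w|$.

**Definition (circular splicing system).** A (Păun) circular splicing system is a triple $S=(A,I,R)$ with $A$ a finite alphabet, $I$ a circular language (the initial set) and $R$ a set of rules $r=u_1\#u_2\$u_3\#u_4$ with $u_i\in A^*$. The rule $r$ applied to $\sim hu_1u_2$ and $\sim ku_3u_4$ (with $h,k\in A^*$) produces $\sim u_2hu_1u_4ku_3$. The language generated by $S$ is the smallest circular language that contains $I$ and is closed under applying the rules of $R$.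

This definition is used as it stands: no self-splicing, and no closure conditions on $R$. It helps to rotate the result:
$$u_2hu_1u_4ku_3\;\sim\;h\,u_1\,(u_4ku_3)\,u_2. \tag{1}$$
So splicing opens the second circle between $u_3$ and $u_4$ and inserts the resulting linear word $u_4ku_3$ into the first circle, between $u_1$ and $u_2$. In particular the lengths of the two operands add.

**Problem 1.1.** Given a circular splicing system $S=(A,I,R)$, where $I,R$ are finite sets, can we decide whether the corresponding generated language is regular?

Two tiny systems show that both outcomes occur. In both, $A=\{a,b\}$ and $I=\{\sim ab\}$.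

Take the single rule $a\#b\$a\#b$. Splicing $\sim(ab)^n$ with $\sim(ab)^{n'}$, we have $h=(ab)^{n-1}$, $k=(ab)^{n'-1}$, and the result is $\sim h\,a\,(b\,k\,a)\,b=\sim(ab)^{n+n'}$; all choices of the site give the same circular word. So $C=\{\sim(ab)^n:n\ge1\}$ and $\mathrm{Lin}(C)=(ab)^+\cup(ba)^+$ is regular.

Take instead the rule $a\#b\$b\#a$. In $\sim a^nb^n$ the factor $ab$ occurs once and the factor $ba$ occurs once, across the join. With $\sim a^nb^n$ as first operand we have $h=b^{n-1}a^{n-1}$; with $\sim a^{n'}b^{n'}$ as second operand, $k=a^{n'-1}b^{n'-1}$ and the inserted word is $a\,k\,b=a^{n'}b^{n'}$. The result is $\sim b^{n-1}a^{n}\,a^{n'}b^{n'}\,b=\sim a^{n+n'}b^{n+n'}$. So $C=\{\sim a^nb^n:n\ge1\}$, and $\mathrm{Lin}(C)\cap a^*b^*=\{a^nb^n:n\ge 1\}$ is not regular.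

**Theorem 1.** From a Turing machine $T$ and an input $x$ one can effectively construct a circular splicing system $S=(A,I,R)$ with $I,R$ finite, generating a circular language $C$, such that

* if $T$ halts on $x$, then $C$ is finite (hence regular);
* if $T$ does not halt on $x$, then $\mathrm{Lin}(C)$ is not context-free (hence not regular).

Consequently no algorithm decides, given $S$ with $I,R$ finite, whether the language generated by $S$ is regular: such an algorithm would decide the halting problem.

**Theorem 2.**
(a) There is a fixed finite set $R_0$ of rules over $\{0,1\}$ such that regularity of the language generated by $(\{0,1\},I,R_0)$, given the finite set $I$, is undecidable. In fact only one word of $I$ varies, and each language considered is either finite or not context-free. Hence "is it finite?", "is it regular?" and "is it context-free?" are all undecidable for $R_0$.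
(b) The alphabet size $2$ is optimal: over a one-letter alphabet the language generated by finite $I,R$ is always regular.
(c) For systems with $I,R$ finite, finiteness is $\Sigma^0_1$-complete, and regularity is $\Sigma^0_1$-hard and belongs to $\Sigma^0_2$. (The exact level of regularity is not determined here.)

Textbook facts used: regular languages are context-free; context-free languages are closed under intersection with regular languages, under morphisms and under inverse morphisms; the pumping lemma for context-free languages; the halting problem is undecidable, even for a suitable fixed machine with only the input given (for example a universal one). A property of $x$ is $\Sigma^0_1$ if it has the form $\exists t\,P(x,t)$, and $\Sigma^0_2$ if it has the form $\exists s\,\forall t\,P(x,s,t)$, with $P$ decidable. It is $\Sigma^0_1$-hard if the halting problem reduces to it by a computable map, and $\Sigma^0_1$-complete if it is both $\Sigma^0_1$ and $\Sigma^0_1$-hard.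

## 3. One letter: lengths form a semigroup up to finitely many exceptions

Over $\{a\}$ a circular word is just a length. With $I=\{\sim a^4,\sim a^6\}$ and the rule $a\#a\$a\#a$, any two words can be spliced and lengths add, so the generated lengths are $4,6,8,10,\dots$, all even numbers from $4$ on. This is typical.

**Proof of Theorem 2(b).** Let $X\subseteq\mathbb N$ be the set of lengths of generated words. If $R=\emptyset$, then $X$ is finite and we are done. Otherwise let $N\ge1$ be at least $|u_1u_2|$ and at least $|u_3u_4|$ for all rules. If $n,n'\in X$ and $n,n'\ge N$, then any rule applies to the two words, so $n+n'\in X$. Hence $Y=X\cap[N,\infty)$ is empty or an additive semigroup of positive integers.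

It remains to see that a nonempty $Y$ is ultimately periodic. Divide by the gcd of $Y$, so that the gcd is $1$. Some finitely many $n_1,\dots,n_l\in Y$ have gcd $1$, so $\sum a_in_i=1$ with integers $a_i$. Collecting positive and negative terms gives $s-t=1$, where $s=\sum_{a_i>0}a_in_i$ and $t=\sum_{a_i<0}(-a_i)n_i$. If $t=0$ then $1=s\in Y$ and $Y$ contains all positive integers. Otherwise $t$ and $s=t+1$ both lie in $Y$. For $n\ge t^2$ write $n=et+f$ with $0\le f<t$; then $e\ge t>f$, and $n=(e-f)t+f(t+1)\in Y$. So $Y$ contains all large integers; before division it contains all large multiples of the gcd and nothing else that is large.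

Thus $X$, which differs from $Y$ by a finite set, is ultimately periodic, and $\mathrm{Lin}(C)=\{a^n:n\in X\}$ is regular. $\square$

## 4. Why one insertion per machine step is not enough

We want a circular word to carry a computation. By (1), splicing never deletes, so a Turing tape cannot be rewritten in place: old symbols remain and must be made harmless by inserting marks beside them. The sensible first try is one insertion per step. Each single symbol is a unit, and there is one kind of rule, $pz\,\#\,y\;\$\;q\,\#\,m$. It inserts $m\,w\,q$ behind the unit $z$ in front of which the token $p$ stands: the marker $m$ kills $z$, $w$ is the output, $q$ is the new token. A finite table keyed on $(p,z,y)$ tells which block is inserted.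

Try this with one state $p$, one letter $a$, and the queue step "remove $a$, append $a$", which runs forever. The block $\beta\,a\,p$ is used when the token reads a letter that has not been killed, and the block $\gamma\,p$ is used to pass over anything else. Start with $\sim paa$. Numbering the occurrences of $p$, the intended run is
$$\sim p_1aa\;\to\;\sim p_1a\beta a\,p_2a\;\to\;\sim p_1a\beta a\,p_2a\beta a\,p_3 .$$
Now $p_3$ stands in front of the spent token $p_1$ and should pass over it:
$$\sim p_1\gamma\,p_4\,a\beta a\,p_2a\beta a\,p_3 .$$
The active token $p_4$ reads $p\,a\,\beta$, a dead letter that it should pass. But the spent token $p_2$ also reads $p\,a\,\beta$. If the table has an entry for $(p,a,\beta)$, then spent tokens fire; in fact $p_1$ could already have fired in the second word of the run. If it has none, the active token is blocked forever. In the latter case the only other readings are $p_1\gamma p$ and $p_3\,p\,\gamma$, both of spent tokens, so either a spent token fires or everything stops, although the queue machine never halts.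

So a spent token must carry a visible tag, directly beside it. But the tag has to go right behind $p$, while the new token goes behind $z$. One splice inserts at one place only. Hence a step needs several insertions, and since splices happen in no prescribed order, each insertion must be enabled by a trace left by the previous one. This is what the four insertions of Section 1 do:

* $m\eta$ behind $z_1$ records the decision;
* seeing a marker behind $z_1$, the rule closes $p$ by writing $\kappa\kappa'$;
* seeing $\kappa'$ in front of $z_1$, the next rule knows that $p$ is closed, and writes $\theta\theta'$ in front of $m$;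
* seeing $\theta'm\eta$, the last rule releases $\lambda_mwq$; the symbol $\lambda_m$ closes $\eta$ so that this does not happen twice.

A second danger is visible in the $a^nb^n$ example, where long words splice with long words. If that could happen here, one computation would be injected into another. The protection is a seam: the site $u_3u_4$ at which the short circle is opened will be a factor which exists only in that short circle and vanishes when the circle is opened.

## 5. Queue machines

**Definition (queue machine).** A queue machine has finite disjoint sets $Q$ (states) and $\Gamma$ (letters) and a partial map $\delta:Q\times\Gamma\to Q\times\Gamma^*$. A configuration is a pair $(q,v)$ with $q\in Q$, $v\in\Gamma^*$. A step takes $(q,av)$ to $(q',vw)$ if $\delta(q,a)=(q',w)$. The machine halts when no step is possible.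

For example, with one state $q$, letters $a,b$, $\delta(q,a)=(q,b)$ and $\delta(q,b)$ undefined, the run from $(q,aab)$ is $(q,aab)\to(q,abb)\to(q,bbb)$, where it halts.

**Lemma 1.** From a deterministic one-tape Turing machine $T$ one can construct a queue machine, and from an input $x$ a configuration $(q_0,v_0)$, such that the run from $(q_0,v_0)$ is finite if and only if $T$ halts on $x$, and the queue is nonempty throughout the run.

*Proof.* The plan is to write the tape on a circle, keep one cell in the state, and let the rest be the queue; rotating the circle is free, and the head acts when it comes by.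

**Step 1: the code.** This step fixes how a tape is stored. Let $T$ have states $Z$, tape alphabet $X$, blank $B$, start state $s_0$, a two-way infinite tape and a partial transition map $\tau:Z\times X\to Z\times X\times\{\leftarrow,\rightarrow\}$, halting when $\tau$ is undefined. Put $\Gamma=X\cup\{\diamond\}\cup(Z\times X)$ and $Q=\{[c]:c\in\Gamma\}$. A configuration of $T$ is coded by a circular word $\sim\diamond e_1\cdots e_r$ with $r\ge1$, where exactly one $e_i$ is a head cell (an element of $Z\times X$) and the others are in $X$. The symbol $\diamond$ marks both ends of the stored part of the tape. A queue configuration $([c],v)$ codes the circular word $\sim cv$; the letter $c$ is called buffered.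

**Step 2: the transition map.** This step says what happens to the buffered letter $c$ and the first queue letter $d$. If $c,d$ are both head cells, $\delta([c],d)$ is undefined; this never occurs. Otherwise:

* (a) If $d=(s,e)$ and $\tau(s,e)=(s',e',\leftarrow)$, then $\delta([c],d)$ is $([e'],(s',c))$ if $c\in X$, and $([e'],\diamond(s',B))$ if $c=\diamond$.
* (b) If $c=(s,e)$ and $\tau(s,e)=(s',e',\rightarrow)$, then $\delta([c],d)$ is $([(s',d)],e')$ if $d\in X$, and $([\diamond],e'(s',B))$ if $d=\diamond$.
* (c) If $c$ or $d$ is a head cell $(s,e)$ with $\tau(s,e)$ undefined, then $\delta([c],d)$ is undefined.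
* (d) In all other cases $\delta([c],d)=([d],c)$.

**Step 3: each step does the right thing to the circle.** Let the queue be $dv'$, so the circle is $\sim cdv'$. Step (d) gives $\sim dv'c=\sim cdv'$: no change. Step (a) gives $\sim e'v'(s',c)$, that is, the factor $c\,(s,e)$ becomes $(s',c)\,e'$; for $c=\diamond$ the factor $\diamond(s,e)$ becomes $\diamond(s',B)e'$. Step (b) gives $\sim(s',d)v'e'$, so $(s,e)\,d$ becomes $e'(s',d)$; for $d=\diamond$ the factor $(s,e)\diamond$ becomes $e'(s',B)\diamond$. So (a) and (b) perform exactly one step of $T$, extending the tape by a blank when the head leaves the stored part. The circle always contains $\diamond$ and one head cell, so it has length at least $2$, and therefore $v\ne\varepsilon$ always.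

**Step 4: no endless rotation.** This step shows that $T$ makes progress. Under consecutive steps (d) the circle rotates, so after at most $|cv|$ of them one of the following holds: the head cell is the front letter $d$ and has a left move, so (a) applies; or it is the buffered letter $c$ and has a right move, so (b) applies; or $\tau$ is undefined on it, and the machine halts by (c). As long as $\tau$ is defined on the head cell, a step is always possible, since the queue is nonempty. Hence the queue machine halts if and only if $T$ halts.

**Step 5: the start.** Take $q_0=[\diamond]$ and $v_0=(s_0,x_1)x_2\cdots x_r$ for $x=x_1\cdots x_r$, and $v_0=(s_0,B)$ if $x$ is empty. $\square$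

As a check, let $\tau(s,a)=(s',b,\leftarrow)$ and take the tape $\diamond\,a\,(s,a)$. The run is
$$([\diamond],\,a(s,a))\;\to\;([a],\,(s,a)\diamond)\;\to\;([b],\,\diamond(s',a)),$$
first by (d), then by (a), and the last circle is $\sim\diamond(s',a)b$, as it should be.

From now on fix such a queue machine $(Q,\Gamma,\delta)$ and $(q_0,v_0)$.

## 6. Alphabet, units, blocks and rules

**Definition (alphabet).** $A$ is the disjoint union of $\Gamma$, $Q$, the set $\Sigma=\{\sigma_1,\sigma_2,\sigma_3\}$ of sentinels, the set of markers
$$M=\{\beta_{p,a}:(p,a)\in\mathrm{dom}\,\delta\}\cup\{\gamma_p,\,c_{1,p},\,c_{2,p},\,c_{3,p}:p\in Q\},$$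
the set $\{\lambda_m:m\in M\}$, and $\{\eta,\kappa,\kappa',\theta,\theta'\}$.

A marker records a decision. For $m\in M$ define $(q_m,w_m)\in Q\times\Gamma^*$ by
$$(q_m,w_m)=\delta(p,a)\ \text{ if } m=\beta_{p,a},\qquad (q_m,w_m)=(p,\varepsilon)\ \text{ if } m\in\{\gamma_p,c_{1,p},c_{2,p},c_{3,p}\}.$$
So $\beta_{p,a}$ means "execute the step for $p,a$", $\gamma_p$ means "pass over", and $c_{i,p}$ means "pass over sentinel $i$, and count it". The sentinels and the counting markers are not needed for the simulation; they will make an infinite language non-context-free.

**Definition (units).** Let $T_x=x\kappa\kappa'$ for $x\in Q\cup\Sigma$, let $D_m=\theta\theta'm\eta\lambda_m$ for $m\in M$, and let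
$$U=\Gamma\cup\{T_x:x\in Q\cup\Sigma\}\cup\{D_m:m\in M\}.$$

The first symbols of units form the set $F=\Gamma\cup Q\cup\Sigma\cup\{\theta\}$. The last symbols lie in $\Gamma\cup\{\kappa'\}\cup\{\lambda_m:m\in M\}$. Units beginning with an element of $\Gamma$ have length $1$, those beginning with an element of $Q\cup\Sigma$ have length $3$, those beginning with $\theta$ have length $5$; units ending in an element of $\Gamma$, in $\kappa'$, in some $\lambda_m$ have length $1$, $3$, $5$ respectively. Hence two units with the same first symbol have the same length, and so do two units with the same last symbol. In particular: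

* if two units both start at the same place of a word, they are equal;
* if two units both end at the same place of a word, they are equal.

**Definition (initial set).** $I$ consists of $\sim q_0v_0T_{\sigma_1}T_{\sigma_2}T_{\sigma_3}$ and of the block words
$$\sim m\eta\ (m\in M),\qquad \sim\kappa\kappa',\qquad \sim\theta\theta',\qquad \sim\lambda_mw_mq_m\ (m\in M).$$

**Definition (rules).** With $p\in Q$, $z\in U$, $m\in M$, $y\in F$, the rules are:

* (R1) $\;pz\,\#\,y\;\$\;\eta\,\#\,m\;$ for exactly the following $(p,z,y,m)$:
  * $z=a\in\Gamma$, $y\ne\theta$, $(p,a)\in\mathrm{dom}\,\delta$, $m=\beta_{p,a}$;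
  * $z\in\Gamma$, $y=\theta$, $m=\gamma_p$;
  * $z=T_{\sigma_i}$, $y\in F$, $m=c_{i,p}$;
  * $z=T_x$ with $x\in Q$, or $z=D_{m'}$ with $m'\in M$; $y\in F$; $m=\gamma_p$.
* (R2) $\;p\,\#\,zm\;\$\;\kappa'\,\#\,\kappa\;$ for all $p,z,m$.
* (R3) $\;\kappa'z\,\#\,m\;\$\;\theta'\,\#\,\theta\;$ for all $z,m$.
* (R4) $\;\theta'm\eta\,\#\,y\;\$\;q_m\,\#\,\lambda_m\;$ for all $m,y$.

All sets are finite and effectively constructible.

**Definition (normal words).** A normal word is a circular word $W=\sim pz_1z_2\cdots z_n$ with $p\in Q$, $n\ge2$, $z_i\in U$.

Each symbol of $Q$ inside a unit is followed by $\kappa$, while $p$ is followed by an element of $F$, and $\kappa\notin F$. So $W$ determines the place of $p$; and then it determines the list $z_1,\dots,z_n$, because the first symbol of a unit fixes its length. We call $p$ the token.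

**Definition (live, dead, stuck).** A unit $z_i\in\Gamma$ is dead if $i<n$ and $z_{i+1}$ is some $D_m$; otherwise it is live. $v(W)$ is the word of live letters in the order of the list. $W$ is stuck if $z_1$ is a live letter and $\delta(p,z_1)$ is undefined.

For instance, in $\sim p\,a\,D_m\,b\,T_q\,a$ (with $m\in M$, $p,q\in Q$, $a,b\in\Gamma$) the first $a$ is dead, $b$ and the last $a$ are live, and $v(W)=ba$. This word is not stuck, since $z_1$ is dead.

Let $y$ be the first symbol of $z_2$. Then $y=\theta$ if and only if $z_2$ is some $D_{m'}$; so if $z_1$ is a letter, it is live exactly when $y\neq\theta$. Inspecting the four cases of (R1), we see that for given $p,z_1,y$ there is exactly one $m$ such that (R1) contains a rule with data $(p,z_1,y,m)$, except that there is none when $W$ is stuck.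

**Definition (stages).** For $W$ normal, put $W^{(0)}=W$. If $W$ is not stuck, let $m=m(W)$ be the marker just described and put
$$\begin{aligned}
W^{(1)}&=\sim p\,z_1\,m\eta\,z_2\cdots z_n,\\
W^{(2)}&=\sim p\,\kappa\kappa'\,z_1\,m\eta\,z_2\cdots z_n,\\
W^{(3)}&=\sim p\,\kappa\kappa'\,z_1\,\theta\theta'\,m\eta\,z_2\cdots z_n,\\
W^{(4)}&=\sim p\,\kappa\kappa'\,z_1\,\theta\theta'\,m\eta\,\lambda_mw_mq_m\,z_2\cdots z_n .
\end{aligned}$$
The words $W^{(0)}$, and $W^{(1)},W^{(2)},W^{(3)}$ if $W$ is not stuck, are called big words. We write $\mathrm{next}(W)=W^{(4)}$.

Rotating gives
$$\mathrm{next}(W)=\sim q_m\,z_2\cdots z_n\,T_p\,z_1\,D_m\,w_m ,$$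
a normal word again, with token $q_m$ and list $z_2,\dots,z_n,T_p,z_1,D_m$ followed by the letters of $w_m$. The list has grown from $n$ to $n+2+|w_m|$ units. We call the passage from $W$ to $\mathrm{next}(W)$ a pass over $z_1$.

## 7. A complete run by hand

Let $Q=\{p,q\}$, $\Gamma=\{a,b\}$, $\delta(p,a)=(q,b)$, and $\delta$ undefined elsewhere. From $(p,a)$ the machine makes one step, to $(q,b)$, and halts. Write $T_i=T_{\sigma_i}$, $\beta=\beta_{p,a}$, $\gamma=\gamma_q$, $D_{c_i}=D_{c_{i,q}}$. Here are the normal words, each obtained from the previous one by a pass:
$$\begin{aligned}
W_0&=\sim p\;a\,T_1T_2T_3\\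
W_1&=\sim q\;T_1T_2T_3\,T_p\,a\,D_\beta\,b\\
W_2&=\sim q\;T_2T_3\,T_p\,a\,D_\beta\,b\,T_qT_1D_{c_1}\\
W_3&=\sim q\;T_3\,T_p\,a\,D_\beta\,b\,T_qT_1D_{c_1}\,T_qT_2D_{c_2}\\
W_4&=\sim q\;T_p\,a\,D_\beta\,b\,T_qT_1D_{c_1}\,T_qT_2D_{c_2}\,T_qT_3D_{c_3}\\
W_5&=\sim q\;a\,D_\beta\,b\,T_qT_1D_{c_1}\,T_qT_2D_{c_2}\,T_qT_3D_{c_3}\,T_qT_pD_\gamma\\
W_6&=\sim q\;D_\beta\,b\,T_qT_1D_{c_1}\cdots T_qT_pD_\gamma\,T_q\,a\,D_\gamma\\
W_7&=\sim q\;b\,T_qT_1D_{c_1}\cdots T_qT_pD_\gamma\,T_q\,a\,D_\gamma\,T_qD_\beta D_\gamma
\end{aligned}$$
In $W_0$ the letter $a$ is live, so the marker is $\beta$. In $W_5$ the first unit is the letter $a$, followed by $D_\beta$; it is dead, and it is passed with $\gamma$. In $W_7$ the first unit $b$ is followed by $T_q$, so it is live, and $\delta(q,b)$ is undefined: $W_7$ is stuck. As the next section will show, the generated language consists of the $20$ block words (there are $9$ markers), the $8$ words $W_j$ and the $21$ intermediate words, and nothing else.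

## 8. At every moment exactly one splice

**Lemma 2 (second operands).** In every rule, $u_3u_4\in\{\eta m,\ \kappa'\kappa,\ \theta'\theta,\ q_m\lambda_m\}$ with $m\in M$. No big word contains such a factor. Each of these factors occurs in exactly one block word, namely in $\sim m\eta$, $\sim\kappa\kappa'$, $\sim\theta\theta'$, $\sim\lambda_mw_mq_m$ respectively, and there at exactly one place; the inserted word $u_4ku_3$ is then $m\eta$, $\kappa\kappa'$, $\theta\theta'$, $\lambda_mw_mq_m$ respectively.

*Proof.* **Step 1: big words have no seam.** We check each factor through the neighbors of one of its symbols, in all stages $W^{(0)},\dots,W^{(3)}$.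

* $\eta$ is followed by some $\lambda_{m'}$ (inside a unit $D_{m'}$) or, for the displayed $\eta$, by the first symbol of $z_2$, which is in $F$. It is never followed by a marker, so $\eta m$ does not occur.
* $\kappa$ is preceded by an element of $Q\cup\Sigma$, both in units $T_x$ and in the displayed $p\kappa\kappa'$. So $\kappa'\kappa$ does not occur.
* $\theta'$ is followed by a marker, both in units $D_{m'}$ and in the displayed $\theta\theta'm$. So $\theta'\theta$ does not occur.
* $\lambda_m$ is preceded by $\eta$, never by an element of $Q$. So $q_m\lambda_m$ does not occur.

**Step 2: block words.** This identifies where the factors do occur. The symbols $\eta,\kappa,\theta$ occur in block words only in $\sim m\eta$, $\sim\kappa\kappa'$, $\sim\theta\theta'$, and reading across the join gives $\eta m$, $\kappa'\kappa$, $\theta'\theta$, once each; here $k=\varepsilon$. The symbol $\lambda_m$ occurs only in $\sim\lambda_mw_mq_m$, once, and is preceded there by $q_m$; here $k=w_m$, and $u_4ku_3=\lambda_mw_mq_m$. $\square$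

**Lemma 3 (first operands).** No block word contains $u_1u_2$ for any rule. In a stuck normal word no $u_1u_2$ occurs. If $W$ is normal and not stuck, then for $i=0,1,2,3$ there is exactly one pair (rule, occurrence of $u_1u_2$) in $W^{(i)}$, and the corresponding splicing, with the block word of Lemma 2, produces $W^{(i+1)}$.

*Proof.* **Step 1: block words.** We show that they are never first operands. In (R1) and (R2), $u_1u_2$ contains an element of $Q$ followed by the first symbol of a unit, an element of $F$. The only block words with a symbol of $Q$ are $\sim\lambda_mw_mq_m$, where it is followed by $\lambda_m\notin F$. In (R3) and (R4), $u_1u_2$ contains a marker together with $\kappa'$ or $\theta'$; no block word contains both.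

**Step 2: three landmarks in big words.** These facts locate all possible matches. "Displayed" refers to the definition of the stages.

* (i) In $W^{(0)},W^{(1)}$ the only occurrence of a symbol of $Q$ not followed by $\kappa$ is the displayed $p$. In $W^{(2)},W^{(3)}$ every symbol of $Q$ is followed by $\kappa$.
* (ii) In $W^{(0)},W^{(3)}$ every marker is preceded by $\theta'$. In $W^{(1)},W^{(2)}$ the displayed $m$ is the only marker not preceded by $\theta'$; it is preceded by the last symbol of $z_1$.
* (iii) In $W^{(0)}$ every $\eta$ is followed by some $\lambda_{m'}$. In $W^{(1)},W^{(2)},W^{(3)}$ the displayed $\eta$ is the only one not followed by some $\lambda_{m'}$; it is followed by the first symbol of $z_2$.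

All three are read off from the shapes $T_x=x\kappa\kappa'$, $D_{m'}=\theta\theta'm'\eta\lambda_{m'}$ and from the display.

**Step 3: (R1) matches only in $W^{(0)}$.** Here $u_1u_2=p'zy$, so $p'\in Q$ is followed by an element of $F$, hence not by $\kappa$. By (i) we are in $W^{(0)}$ or $W^{(1)}$ and $p'$ is the displayed $p$. Both $z$ and $z_1$ start right behind $p$, so $z=z_1$. In $W^{(1)}$ the next symbol is $m\notin F$: no match. In $W^{(0)}$ the next symbol is the first symbol of $z_2$, which is therefore $y$. If $W$ is not stuck there is exactly one such rule, the one with marker $m(W)$; if $W$ is stuck there is none. The splice inserts $m\eta$ between $z_1$ and $z_2$ and gives $W^{(1)}$.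

**Step 4: (R2) matches only in $W^{(1)}$.** Here $u_1u_2=p'zm'$. As in Step 3, we are in $W^{(0)}$ or $W^{(1)}$, $p'$ is the displayed $p$ and $z=z_1$. In $W^{(0)}$ the symbol behind $z_1$ is in $F$, so not a marker. In $W^{(1)}$ it is $m$, so $m'=m$ and there is exactly one match. Inserting $\kappa\kappa'$ between $p$ and $z_1m$ gives $W^{(2)}$.

**Step 5: (R3) matches only in $W^{(2)}$.** Here $u_1u_2=\kappa'zm'$. The marker $m'$ is preceded by the last symbol of a unit, which is not $\theta'$. By (ii) we are in $W^{(1)}$ or $W^{(2)}$ and $m'$ is the displayed $m$. Both $z$ and $z_1$ end right before $m$, so $z=z_1$. The symbol before $z_1$ is $p$ in $W^{(1)}$: no match. It is $\kappa'$ in $W^{(2)}$: exactly one match. Inserting $\theta\theta'$ between $z_1$ and $m$ gives $W^{(3)}$.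

**Step 6: (R4) matches only in $W^{(3)}$.** Here $u_1u_2=\theta'm'\eta y$ with $y\in F$, so this $\eta$ is not followed by any $\lambda_{m''}$. By (iii) we are in $W^{(1)},W^{(2)}$ or $W^{(3)}$, $\eta$ is the displayed one, and $m'=m$. In $W^{(1)},W^{(2)}$ the symbol before $m$ is the last symbol of $z_1$, not $\theta'$: no match. In $W^{(3)}$ it is $\theta'$, and $y$ must be the first symbol of $z_2$: exactly one match. Inserting $\lambda_mw_mq_m$ between $\eta$ and $z_2$ gives $W^{(4)}$.

Steps 3 to 6 together show that each $W^{(i)}$ with $W$ not stuck has exactly one match, and that a stuck $W=W^{(0)}$ has none. $\square$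

Let $W_0=\sim q_0v_0T_{\sigma_1}T_{\sigma_2}T_{\sigma_3}$. It is normal, with $n\ge4$ because $v_0\ne\varepsilon$. Put $W_{j+1}=\mathrm{next}(W_j)$ as long as $W_j$ is not stuck. Then
$$C=\{\text{block words}\}\cup\{W_j\}_j\cup\{W_j^{(i)}:1\le i\le3,\ W_j\text{ not stuck}\}. \tag{2}$$
Indeed, the right-hand side contains $I$. It is closed under splicing: by Lemma 2 the second operand of any splicing between its members is a block word, by Lemma 3 the first operand is some $W_j^{(i)}$ with $W_j$ not stuck, and the result is $W_j^{(i+1)}$, where $W_j^{(4)}=W_{j+1}$. Conversely all words on the right are generated, one after the other.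

## 9. The live letters are the queue

**Lemma 4 (simulation).** Let $W=\sim pz_1\cdots z_n$ be normal and not stuck, and let $W'=\mathrm{next}(W)$, with token $q_m$. If $z_1$ is a live letter, then $(p,v(W))\to(q_m,v(W'))$ is a step of the queue machine. Otherwise $q_m=p$ and $v(W')=v(W)$.

*Proof.* **Step 1: who is live in $W'$.** We compare liveness before and after. The list of $W'$ is $z_2,\dots,z_n,T_p,z_1,D_m$, then the letters of $w_m$.

* For $2\le i\le n-1$ the successor of $z_i$ in the list is still $z_{i+1}$, so its status is unchanged.
* If $z_n$ is a letter, it was live, being last; now it is followed by $T_p$, so it is live.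
* If $z_1$ is a letter, it is now followed by $D_m$, so it is dead.
* Each letter of $w_m$ is followed by a letter or is last, so it is live.

Hence $v(W')$ arises from $v(W)$ by deleting its first letter $z_1$ if $z_1$ is live, and then appending $w_m$.

**Step 2: the marker does what it should.** If $z_1=a$ is a live letter, then $y\ne\theta$, so $m=\beta_{p,a}$ and $(q_m,w_m)=\delta(p,a)$: this is the queue step. Otherwise $z_1$ is a dead letter (then $y=\theta$ and $m=\gamma_p$), a unit $T_{\sigma_i}$ (then $m=c_{i,p}$), or a unit $T_x$ with $x\in Q$ or $D_{m'}$ (then $m=\gamma_p$). In all these cases $q_m=p$ and $w_m=\varepsilon$. $\square$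

**Proposition 5.** The sequence $(W_j)$ is finite if and only if the queue machine halts from $(q_0,v_0)$, that is, if and only if $T$ halts on $x$.

*Proof.* **Step 1: the words follow the run.** Initially the token is $q_0$ and $v(W_0)=v_0$, since each letter of $v_0$ is followed by a letter or by $T_{\sigma_1}$. By Lemma 4, for every $j$ the pair (token of $W_j$, $v(W_j)$) is a configuration of the run, and it advances by one step exactly at the passes over a live letter.

**Step 2: a live letter always comes to the front.** By Lemma 1 the queue is never empty, so every $W_j$ contains a live letter. A pass over something other than a live letter removes it from the front and adds units only at the end, without changing which letters are live. So the first live letter comes one place closer to the front, and after finitely many such passes it is $z_1$.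

**Step 3: conclusion.** When a live letter $z_1$ is at the front, it is the first letter of the queue. If the machine can make a step, $\delta$ is defined and the step is carried out. If it cannot, then, the queue being nonempty, $\delta$ is undefined on the token and $z_1$, and $W_j$ is stuck. So if the machine halts, a stuck word is reached and the sequence is finite; if the machine runs forever, no $W_j$ is stuck and the sequence is infinite. The second equivalence is Lemma 1. $\square$

## 10. Sentinels, three counters, and the pumping lemma

**Proof of Theorem 1.** If $T$ halts on $x$, then $(W_j)$ is finite by Proposition 5, and $C$ is finite by (2), hence regular.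

Now suppose that $T$ does not halt on $x$. Then $(W_j)$ is infinite. An infinite language could still be regular; the sentinels exclude this.

**Step 1: three arcs.** This step cuts each big word in $C$ into three arcs. The word $W_0$ contains each $\sigma_i$ exactly once. All big words in $C$ arise from $W_0$ by inserting block words opened as in Lemma 2, which contain no sentinels. So each contains each $\sigma_i$ exactly once. Insertions do not change the cyclic order of the symbols already present, so the cyclic order is always $\sigma_1,\sigma_2,\sigma_3$. A marker $c_{i,p}$ enters a big word only through (R1), directly behind the unit $T_{\sigma_i}=\sigma_i\kappa\kappa'$. So it lies on the arc from $\sigma_i$ to the next sentinel, and it stays there.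

**Step 2: the counters stay together.** For a big word in $C$ let $n_i$ be the number of occurrences of the symbols $c_{i,p}$, $p\in Q$. We claim that always
$$n_1\ge n_2\ge n_3\ge n_1-1. \tag{3}$$
In a pass, $z_1$ moves behind all of $z_2,\dots,z_n$, and no new sentinel unit appears. So the order of the three sentinel units in the list is unchanged if $z_1$ is not a sentinel unit, and is rotated by one if it is. The order in $W_0$ is $T_{\sigma_1},T_{\sigma_2},T_{\sigma_3}$. Therefore the sentinels are passed in the order $\sigma_1,\sigma_2,\sigma_3,\sigma_1,\sigma_2,\dots$. Passing $\sigma_i$ increases $n_i$ by one, at the stage $W^{(1)}$. No other insertion changes a counter: (R1) at other units inserts $\beta$- or $\gamma$-markers, and (R2), (R3), (R4) insert no markers. The counters start at $0,0,0$ and are increased cyclically, which gives (3).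

**Step 3: the counters are unbounded.** At each pass the number of units in front of a given sentinel unit decreases by one, until that unit itself is passed and sent towards the end of the list. Since there are infinitely many passes, each sentinel is passed infinitely often.

**Step 4: pumping.** Suppose $\mathrm{Lin}(C)$ were context-free. Let $\varphi$ be the morphism with $c_{i,p}\mapsto c_i$ for $p\in Q$ and all other symbols $\mapsto\varepsilon$. Then $L'=\varphi(\mathrm{Lin}(C)\cap\sigma_1A^*)$ is context-free. Block words contain no sentinel, and each big word in $C$ has exactly one linearization starting with $\sigma_1$. By Step 1 the image of that linearization is $c_1^{n_1}c_2^{n_2}c_3^{n_3}$. So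
$$L'\subseteq\{c_1^{n_1}c_2^{n_2}c_3^{n_3}:n_1\ge n_2\ge n_3\ge n_1-1\},$$
and $L'$ contains words with arbitrarily large $n_3$. Let $N$ be the constant of the pumping lemma and choose a word of $L'$ with $n_3\ge N$; write it as $t_1t_2t_3t_4t_5$ with $|t_2t_3t_4|\le N$, $t_2t_4\ne\varepsilon$ and $t_1t_2^et_3t_4^et_5\in L'$ for all $e\ge0$. Since $n_2\ge n_3\ge N$, the factor $t_2t_3t_4$ cannot contain both $c_1$ and $c_3$, so it involves at most two of the three letters. As $e$ grows, the number of occurrences of some letter becomes arbitrarily large, while that of another letter is fixed. But by (3) any two of the $n_i$ differ by at most $1$. This contradiction shows that $\mathrm{Lin}(C)$ is not context-free, and in particular not regular.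

Hence $C$ is regular if and only if $T$ halts on $x$. An algorithm for Problem 1.1 would decide the halting problem, which is impossible. $\square$

## 11. Two letters and one fixed rule set

**Proof of Theorem 2(a).** **Step 1: fixing the machine.** This step makes the rules independent of the input. Let $T$ be a fixed Turing machine whose halting problem, given $x$, is undecidable. The queue machine of Lemma 1 depends only on $T$, and so do $q_0=[\diamond]$, the alphabet $A$, the rule set $R$ and all block words. Only the word $W_0=W_0(x)\in I$ depends on $x$.

**Step 2: a code that can be read on a circle.** We must encode $A$ in binary so that no false occurrences of rule sites arise. An arbitrary code of uniform length will not do: with $a\mapsto01$, $b\mapsto10$, the circular words $\sim aa$ and $\sim bb$ have the same image $\sim0101$. So we mark beginnings. Choose $r\ge1$ with $2^r\ge|A|$ and an injective map $a\mapsto(b_1,\dots,b_r)$ from $A$ to $\{0,1\}^r$, and let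
$$\psi(a)=111\,0b_1\,0b_2\cdots0b_r\,0 .$$
All code words have length $2r+4$. In a circular word $\sim\psi(v)$ with $v\in A^+$ the factor $111$ occurs only at beginnings of code words. Indeed, a window of three symbols starting at the second or third $1$ of the prefix contains the displayed $0$ behind the prefix. In the part $0b_10b_2\cdots0b_r0$ any two consecutive symbols include a displayed $0$, and its last symbol is a displayed $0$, so windows starting in this part contain a displayed $0$ too.

It follows that whenever an occurrence of a word $\psi(u)$, $u\ne\varepsilon$, is found in $\sim\psi(v)$, it begins with $111$, hence at a code word boundary. Reading the circle from there gives $\psi(v_1)$ with $v_1$ conjugate to $v$.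

**Step 3: the coded system generates the coded language.** Let $\psi(C)=\{\sim\psi(w):\sim w\in C\}$ and define $\psi(I),\psi(R)$ componentwise. We claim that $(\{0,1\},\psi(I),\psi(R))$ generates $\psi(C)$. All $u_i$ in our rules are nonempty. Let $\psi(v)$ be conjugate to $h'\psi(u_1)\psi(u_2)$. By Step 2, $\psi(u_1u_2)h'=\psi(v_1)$ with $v_1$ conjugate to $v$. By uniform length and injectivity, $v_1=u_1u_2h$ and $h'=\psi(h)$ for some $h$. In the same way, if $\psi(v')$ is conjugate to $k'\psi(u_3)\psi(u_4)$, then $k'=\psi(k)$ with $v'$ conjugate to $ku_3u_4$. The result of the splicing is
$$\sim\psi(u_2)\psi(h)\psi(u_1)\psi(u_4)\psi(k)\psi(u_3)=\sim\psi(u_2hu_1u_4ku_3).$$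
So the splicings of $\sim\psi(v),\sim\psi(v')$ by $\psi(r)$ are exactly the images of the splicings of $\sim v,\sim v'$ by $r$, and the claim follows by induction on the number of splicings.

**Step 4: the dichotomy survives.** If $C$ is finite, so is $\psi(C)$. Next, $\psi^{-1}(\mathrm{Lin}(\psi(C)))=\mathrm{Lin}(C)$. The inclusion of $\mathrm{Lin}(C)$ in the left-hand side is clear, since conjugate words have conjugate images. Conversely let $\psi(u)$ be conjugate to $\psi(w)$ with $\sim w\in C$. Then $u\neq\varepsilon$, and by Step 2, reading $\sim\psi(w)$ from the beginning of $\psi(u)$ gives $\psi(u)=\psi(w_1)$ with $w_1$ conjugate to $w$. By injectivity $u=w_1$, so $u\in\mathrm{Lin}(C)$. Since context-free languages are closed under inverse morphisms, $\mathrm{Lin}(\psi(C))$ is not context-free if $\mathrm{Lin}(C)$ is not.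

**Step 5: conclusion.** Put $R_0=\psi(R)$. By Theorem 1 and its proof, the language generated by $(\{0,1\},\psi(I),R_0)$ is finite if $T$ halts on $x$, and not context-free otherwise. Since finite implies regular and regular implies context-free, each of the three questions has the answer "yes" exactly when $T$ halts on $x$. Only the word $\sim\psi(w)$ with $\sim w=W_0(x)$ varies in $\psi(I)$. $\square$

The same system may be considered over any larger alphabet. Together with Section 3, this is the sense in which alphabet size $2$ is optimal.

## 12. Arithmetical levels of finiteness and regularity

**Proof of Theorem 2(c).** **Step 1: finiteness is $\Sigma^0_1$-complete.** Let $X_0=I$, and let $X_{t+1}$ be $X_t$ together with all results of splicing two members of $X_t$. These are computable finite sets, increasing, with union $C$. If $X_t=X_{t+1}$ for some $t$, then $X_t$ is closed under the rules, so $C=X_t$ is finite; if $C$ is finite, the increasing sequence becomes constant. So $C$ is finite if and only if $\exists t\;X_t=X_{t+1}$, a $\Sigma^0_1$ condition. It is $\Sigma^0_1$-hard, because Theorem 1 gives a computable map sending $(T,x)$ to a system whose language is finite if and only if $T$ halts on $x$.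

**Step 2: regularity is $\Sigma^0_1$-hard.** The same map works, since the language is regular if and only if $T$ halts on $x$.

**Step 3: membership is decidable.** This prepares the upper bound. By (1) the length of a splicing result is the sum of the lengths of the operands. So in a derivation of $\sim w$ all words used have length at most $|w|$. To decide whether $\sim w\in C$, close the set $\{\sim u\in I:|u|\le|w|\}$ under those splicings whose result has length at most $|w|$. This is a finite computation, and $\sim w\in C$ if and only if $\sim w$ appears in it. So membership in $\mathrm{Lin}(C)$ is decidable, uniformly in the system.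

**Step 4: regularity is $\Sigma^0_2$.** $C$ is regular if and only if there is a finite automaton $\mathcal A$ such that for all $w\in A^*$: $w\in\mathrm{Lin}(C)\Leftrightarrow w\in L(\mathcal A)$. By Step 3 the part behind the two quantifiers is decidable, so this is a $\Sigma^0_2$ statement. $\square$
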